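# The central limit theorem for stationary demimartingales

## 1. Stationary martingale differences

Let $Y_1,Y_2,\dots$ be real random variables and $S_0=0$, $S_n=Y_1+\dots+Y_n$. The sequence $(Y_k)$ is **strictly stationary** if the law of $(Y_{1+h},Y_{2+h},\dots)$ does not depend on $h\ge 0$. Everything below concerns laws only, so we work on the path space of $(Y_k)_{k\ge1}$ with its shift $\vartheta$, for which $Y_k\circ\vartheta=Y_{k+1}$. Let $\mathcal I$ be the $\sigma$-field of events $A$ with $\vartheta^{-1}A=A$. An $\mathcal I$-measurable $G$ satisfies $G\circ\vartheta=G$. The sequence is **ergodic** if all events of $\mathcal I$ have probability $0$ or $1$. The $L^1$ ergodic theorem says that for integrable $X$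
$$\frac1L\sum_{l=0}^{L-1}X\circ\vartheta^l\to E(X\mid\mathcal I)\quad\text{in }L^1,$$
and the limit is the constant $EX$ in the ergodic case. For a non-ergodic example take $Y_k=\sqrt V\,\epsilon_k$ with i.i.d. signs $\epsilon_k$ ($P(\epsilon_k=\pm1)=\frac12$) and an independent random $V\ge0$: the averages of $Y_k^2$ are all equal to $V$, not to $EV$.

Throughout, $Z$ is a standard normal variable. We start with a case where a direct argument works.

**Proposition 1.** Let $(Y_k)$ be strictly stationary and ergodic with $0<\sigma^2=EY_1^2<\infty$ and $E(Y_{j+1}\mid Y_1,\dots,Y_j)=0$ for $j\ge1$. Then $S_n/(\sigma\sqrt n)\to Z$ in distribution.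

The plan is to follow $j\mapsto E e^{iuS_j/(\sigma\sqrt n)}$ and show that it nearly solves the equation $a'=-\frac{u^2}2a$. Two lemmas carry the argument. We state them in enough generality to use them again later.

The first lemma replaces squares of increments by their mean even when they are multiplied by a factor depending on the past, provided that this factor moves slowly.

**Lemma 1 (averaging).** Let $(Y_k)$ be strictly stationary with $EY_1^2<\infty$, let $m\ge1$, $X_j=(S_{j+m}-S_j)^2$ and $\bar X=E(X_0\mid\mathcal I)$. Let $T>0$, $b\ge0$, $\theta_n\to0$, and let $0\le p_n\le nT$ be integers. For each $n$ let $\Phi_{n,j}$, $p_n\le j\le nT$, be complex random variables with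
$$|\Phi_{n,j}|\le b,\qquad |\Phi_{n,j}-\Phi_{n,j'}|\le b\min\big(2,|\theta_n|\,|S_j-S_{j'}|\big).$$
Then
$$\sup_{p_n\le q\le nT}\Big|\frac1n\sum_{j=p_n}^{q-1}E[\Phi_{n,j}(X_j-\bar X)]\Big|\to0\qquad(n\to\infty). \tag{1}$$
In the ergodic case $\bar X=EX_0$.

*Proof.* Write $p=p_n$, $\Phi_j=\Phi_{n,j}$, $v=EX_0$. For $l\ge0$ put
$$\Sigma_l=\sum_{j=p}^{q-1}E[\Phi_j(X_{j+l}-\bar X)]=\sum_{j=p+l}^{q+l-1}E[\Phi_{j-l}(X_j-\bar X)] .$$
Compare $\Sigma_l$, in its second form, with $\Sigma_0$. At most $l$ indices $j$ occur in one sum only, for each of the two sums. Each such term is at most $bE|X_j-\bar X|\le2bv$. For a common index, $p+l\le j\le q-1$, the two terms differ by at most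
$$E\big[|\Phi_{j-l}-\Phi_j|\,|X_j-\bar X|\big]\le b\,\delta_{n,l},\qquad \delta_{n,l}=E\big[\min(2,|\theta_n||S_l|)\,|X_l-\bar X|\big].$$
Here we used that $(S_j-S_{j-l},X_j,\bar X)$ is $(S_l,X_l,\bar X)$ composed with $\vartheta^{j-l}$, because $\bar X$ is invariant. There are at most $nT$ common indices, so
$$|\Sigma_l-\Sigma_0|\le4lbv+nTb\,\delta_{n,l}.$$
Next average over $0\le l<L$. By stationarity,
$$\Big|\frac1L\sum_{l<L}\Sigma_l\Big|\le\sum_{j=p}^{q-1}b\,E\Big|\frac1L\sum_{l<L}X_{j+l}-\bar X\Big|\le nTb\,E\Big|\frac1L\sum_{l<L}X_l-\bar X\Big| .$$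
Hence the supremum in (1) is at most
$$\max_{l<L}\Big(\frac{4lbv}n+Tb\,\delta_{n,l}\Big)+Tb\,E\Big|\frac1L\sum_{l<L}X_l-\bar X\Big| .$$
For fixed $l$, $\delta_{n,l}\to0$ as $n\to\infty$ by dominated convergence. Let $n\to\infty$ and then $L\to\infty$: the ergodic theorem removes the last term. $\square$

**Lemma 2 (integral equation).** Let $c\ge0$, let $a:[s_0,T]\to\mathbb C$ be bounded and measurable, and let $\Delta=\sup_{t}\big|a(t)-a(s_0)+c\int_{s_0}^ta(s)\,ds\big|$. Then $|a(t)-e^{-c(t-s_0)}a(s_0)|\le2\Delta$ for all $t\in[s_0,T]$.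

*Proof.* Put $y(t)=a(t)-e^{-c(t-s_0)}a(s_0)$. Since $e^{-c(t-s_0)}+c\int_{s_0}^te^{-c(s-s_0)}ds=1$, the function $g(t)=y(t)+c\int_{s_0}^ty$ equals $a(t)-a(s_0)+c\int_{s_0}^ta$, so $|g|\le\Delta$. Let $H(t)=\int_{s_0}^ty$. Then $H'+cH=g$ almost everywhere and $H(s_0)=0$, so $H(t)=\int_{s_0}^te^{-c(t-s)}g(s)\,ds$. Thus $|cH|\le\Delta\int_{s_0}^t ce^{-c(t-s)}ds\le\Delta$, and $|y|=|g-cH|\le2\Delta$. $\square$

We also use the Taylor formula
$$e^{ix}=1+ix-\tfrac{x^2}2+\rho(x),\qquad|\rho(x)|\le\min(x^2,|x|^3). \tag{2}$$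
(Here $|\rho|\le|x|^3/6$; and $|e^{ix}-1-ix|\le x^2/2$ gives $|\rho|\le x^2$.)

*Proof of Proposition 1.* Fix $u$, put $\theta_n=u/(\sigma\sqrt n)$, $e_j=e^{i\theta_nS_j}$, $A_j=Ee_j$, and $a_n(t)=A_{[nt]}$ for $0\le t\le1$. By (2),
$$A_{j+1}-A_j=i\theta_nE[e_jY_{j+1}]-\tfrac{\theta_n^2}2E[e_jY_{j+1}^2]+\varepsilon_j,\qquad|\varepsilon_j|\le E\min(x_n^2,|x_n|^3),\quad x_n=\theta_nY_1 .$$
The first-order term is zero, by the martingale property ($EY_1=EY_2=0$ covers $j=0$). Sum over $j<q=[nt]$. The remainders add up to at most $nE\min(x_n^2,|x_n|^3)=\frac{u^2}{\sigma^2}E[Y_1^2\min(1,|x_n|)]\to0$. Lemma 1 with $m=1$, $\Phi_{n,j}=e_j$, $b=1$, $\bar X=\sigma^2$ gives, uniformly in $t$,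
$$a_n(t)-1=-\frac{u^2}{2\sigma^2}\cdot\frac{\sigma^2}n\sum_{j<[nt]}A_j+o(1)=-\frac{u^2}2\int_0^ta_n(s)\,ds+o(1).$$
Lemma 2 with $c=u^2/2$ yields $a_n(1)\to e^{-u^2/2}$. $\square$

The martingale property entered at one place only: it killed $E[e_jY_{j+1}]$. What remains of the argument if that expectation is not zero, but only has a sign when $e_j$ is replaced by a monotone function of the past?

## 2. Demimartingales

**Definition.** An $L_1$ sequence $S_0=0,S_1,S_2,\dots$ is a **demimartingale** if for $j=1,2,\dots$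
$$E\big((S_{j+1}-S_j)f(S_1,\dots,S_j)\big)\ge0 \tag{3}$$
for all coordinatewise nondecreasing $f:\mathbb R^j\to\mathbb R$ such that the expectation is defined.

Taking $f\equiv\pm1$ shows $E(S_{j+1}-S_j)=0$ for $j\ge1$. If the differences $Y_k=S_k-S_{k-1}$ are stationary, then $EY_k=0$ for all $k\ge1$.

**Example 1 (martingales).** If $S_0=0$, $S_1,S_2,\dots$ is a martingale, then (3) holds with equality. Indeed, with $Y=Y_{j+1}$ and $f=f(S_1,\dots,S_j)$ we have $E(Yf;|f|\le K)=0$ for every $K$, that is, $E((Yf)^+;|f|\le K)=E((Yf)^-;|f|\le K)$. Letting $K\uparrow\infty$ gives $E(Yf)^+=E(Yf)^-$, so $E(Yf)=0$ whenever it is defined.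

**Example 2 (moving average).** Let $\epsilon_0,\epsilon_1,\dots$ be i.i.d. signs, $\alpha\ge0$, and $Y_k=\epsilon_k+\alpha\epsilon_{k-1}$. Then $S$ is a demimartingale. For nondecreasing $f$ we have $E[\epsilon_{j+1}f(S_1,\dots,S_j)]=0$ by independence, so we must check $E[\epsilon_jf(S_1,\dots,S_j)]\ge0$. Fix $\epsilon_0,\dots,\epsilon_{j-1}$. Only $S_j$ depends on $\epsilon_j$, and it is increasing in it, so $f=h(\epsilon_j)$ with $h$ nondecreasing, and the mean over $\epsilon_j$ of $\epsilon_jh(\epsilon_j)$ is $\frac12(h(1)-h(-1))\ge0$. All variables take finitely many values, so no integrability question arises. The differences are stationary and ergodic, being obtained from an i.i.d. sequence by a shift-commuting map. If $\alpha>0$ then $E(Y_1Y_2)=\alpha>0$, so $S$ is not a martingale.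

For strictly stationary $Y$ with finite variance consider the condition
$$\sigma^2=\operatorname{Var}(Y_1)+2\sum_{j=2}^\infty\operatorname{Cov}(Y_1,Y_j)\ \text{ converges, with }\sigma^2<\infty. \tag{4}$$
When $\sigma^2>0$, let
$$W_n(t)=\frac{S_{[nt]}-[nt]EY_1}{\sigma\sqrt n}, \tag{5}$$
a random element of $D[0,T]$ or $D[0,\infty)$, the spaces of right-continuous functions with left limits. For stationary demimartingales $EY_1=0$, so $W_n(t)=S_{[nt]}/(\sigma\sqrt n)$.

Conjecture 23 of "Asymptotic Independence and Limit Theorems for Positively and Negatively Dependent Random Variables" asserts that, for an $L_2$ demimartingale with strictly stationary and ergodic differences satisfying (4), $W_n$ converges to the Wiener process. (One assumes $\sigma^2>0$ so that (5) makes sense.) It is true.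

**Theorem 1.** Let $S_0=0,S_1,S_2,\dots$ be an $L_2$ demimartingale whose difference sequence is strictly stationary and ergodic, with (4) valid and $\sigma^2>0$. Then $W_n$ converges in distribution in $D[0,T]$ for every $T$, and in $D[0,\infty)$, to the standard Wiener process. In particular $n^{-1/2}S_n\to\sigma Z$ in distribution.

In Example 2 this can be seen directly: $S_n=(1+\alpha)\sum_{k\le n}\epsilon_k+\alpha(\epsilon_0-\epsilon_n)$, so $n^{-1/2}S_n\to(1+\alpha)Z$. This agrees with $\sigma^2=(1+\alpha^2)+2\alpha$.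

## 3. The first-order term in a one-step expansion

Run the proof of Proposition 1 on Example 2. With $\theta=u/(\sigma\sqrt n)$, the second-order term $-\frac{\theta^2}2E[e_jY_{j+1}^2]$ produces, after averaging, the variance $EY_1^2=1+\alpha^2$. The limit has variance $(1+\alpha)^2$. So the first-order term must supply the missing $2\alpha$, and it does. For $j\ge1$ the variable $\epsilon_{j+1}$ is independent of $e_j$, so $E[e_jY_{j+1}]=\alpha E[e_j\epsilon_j]$. Write $S_j=Q+\epsilon_j$, where $Q=S_{j-1}+\alpha\epsilon_{j-1}$ is independent of $\epsilon_j$. Then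
$$A_j=E[e^{i\theta Q}]\cos\theta,\qquad E[e_j\epsilon_j]=E[e^{i\theta Q}]\,i\sin\theta=i\tan\theta\,A_j,$$
so
$$i\theta E[e_jY_{j+1}]=-\alpha\,\theta\tan\theta\,A_j .$$
This is of the same order as the second-order term $-\frac{\theta^2}2(1+\alpha^2)A_j$, and the two together give $-\frac{\theta^2}{2}(1+\alpha)^2A_j$ to leading order.

In the example we could compute the first-order term. In general we only have the inequality (3). As we shall see, it yields a bound of the form $|E[e_jY_{j+1}]|\le|\theta|E(Y_{j+1}S_j)$, which in the example reads $|E[e_jY_{j+1}]|\le\alpha|\theta|$. No better order is available: for $j$ small compared with $n$, $A_j$ is close to $1$ and the left side is close to $\alpha|\theta|$. Multiplying by $|\theta|$ and summing over $n$ indices leaves an error of order $\alpha u^2/\sigma^2$, which does not go to zero. This is where the one-step argument stops.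

The way out is to take steps of length $m$. The increment $S_{j+m}-S_j$ is correlated with $S_j$ only through pairs of indices on the two sides of the cut at $j$. In the example there is just one correlated pair, $(j,j+1)$, for every $m$. So a step of length $m$ has the same first-order error as a step of length $1$, but we need only about $n/m$ of them, and the error becomes $\alpha/m$ instead of $\alpha$. At the same time the second-order term now contains $E S_m^2/m$, which is close to $\sigma^2$. We let $n\to\infty$ first and $m\to\infty$ afterwards.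

## 4. Lipschitz functions of the past

In this section $S$ is an $L_2$ demimartingale with strictly stationary differences and (4) holds. Put
$$r(k)=E(Y_1Y_{1+k}),\quad v_m=ES_m^2,\quad R_m=\sum_{k\ge1}\min(k,m)\,r(k),\quad U_j=S_{j+m}-S_j .$$
The block length $m$ is suppressed in $U_j$.

**Covariances across a cut.** We collect what (4) gives. Taking $f(x_1,\dots,x_k)=x_1$ in (3) with $j=k$ gives $r(k)\ge0$ for $k\ge1$. Since $EY_k=0$, (4) says $\sum_{k\ge1}r(k)<\infty$. Hence $R_m/m=\sum_k\min(k/m,1)r(k)\to0$ as $m\to\infty$ by dominated convergence. Next,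
$$v_m=m\,r(0)+2\sum_{k<m}(m-k)r(k)=m\sigma^2-2R_m, \tag{6}$$
because $m\sigma^2=m\,r(0)+2m\sum_{k\ge1}r(k)$ and $m-(m-k)^+=\min(k,m)$. Finally, for $0\le q\le j$,
$$0\le E(U_jS_q)\le E(U_jS_j)\le R_m . \tag{7}$$
Indeed $E(U_jS_q)=\sum_{a\le q}\sum_{j<b\le j+m}r(b-a)$ has nonnegative terms and increases with $q$. In $E(U_jS_j)$, a pair with $b-a=k$ has $b\le j+m$ and $b=a+k\le j+k$, so $b\in\{j+1,\dots,j+\min(k,m)\}$ and there are at most $\min(k,m)$ such pairs.

In Example 2, $r(1)=\alpha$ and $r(k)=0$ for $k\ge2$, so $R_m=\alpha$ for every $m$ and $v_m=m(1+\alpha)^2-2\alpha$.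

**From monotone to Lipschitz functions.** The function $e^{i\theta x}$ is not monotone. But a Lipschitz function becomes monotone after one adds a linear function of large enough slope, and for the linear function the expectation is a covariance.

**Lemma 3.** Let $q_1,\dots,q_l\le j$ (repetitions allowed), and let $f:\mathbb R^l\to\mathbb C$ satisfy $|f(x)-f(y)|\le\sum_ic_i|x_i-y_i|$. Then
$$\big|E[U_jf(S_{q_1},\dots,S_{q_l})]\big|\le\sum_ic_iE(U_jS_{q_i}). \tag{8}$$

*Proof.* If $j=0$, all $q_i$ are $0$, $f(S_{q_1},\dots)$ is a constant, and both sides vanish since $EU_0=0$ and $S_0=0$. Let $j\ge1$. Choose a real $\varphi$ with $e^{i\varphi}E[U_jf]=|E[U_jf]|$ and replace $f$ by $\operatorname{Re}(e^{i\varphi}f)$: the constants $c_i$ still work, and $E[U_jf]$ is replaced by $|E[U_jf]|$. So we may take $f$ real. If $x\le y$ coordinatewise, then $\sum_ic_i(y_i-x_i)\ge|f(y)-f(x)|$, so both functions $\sum_ic_ix_i\pm f(x)$ are nondecreasing. Evaluated at the $S_{q_i}$ they are in $L_2$, as $f$ grows at most linearly.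 For $b\in\{j+1,\dots,j+m\}$ we have $q_i\le j\le b-1$, so they are nondecreasing functions of $S_1,\dots,S_{b-1}$ (coordinates with $q_i=0$ are constants). Thus (3) gives
$$E\Big[Y_b\Big(\sum_ic_iS_{q_i}\pm f(S_{q_1},\dots,S_{q_l})\Big)\Big]\ge0 .$$
Sum over $b$ to get $\pm E[U_jf]\le\sum_ic_iE(U_jS_{q_i})$. $\square$

As a check: if $r(k)=0$ for all $k\ge1$, then (8) with $m=1$ gives $E[Y_{j+1}f(S_1,\dots,S_j)]=0$ for all bounded Lipschitz $f$, so $S$ is a martingale and we are back in Section 1.

## 5. Sliding blocks and the finite-dimensional distributions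

Assume the hypotheses of Theorem 1. Let $0=\tau_0<\tau_1<\dots<\tau_l$ and $\lambda_1,\dots,\lambda_l\in\mathbb R$. We prove
$$E\exp\Big(i\sum_{j\le l}\lambda_j\big(W_n(\tau_j)-W_n(\tau_{j-1})\big)\Big)\to\exp\Big(-\tfrac12\sum_{j\le l}\lambda_j^2(\tau_j-\tau_{j-1})\Big) \tag{9}$$
by induction on $l$. The case $l=0$ reads $1\to1$. Put
$$F_n=\exp\Big(i\sum_{j<l}\lambda_j\big(W_n(\tau_j)-W_n(\tau_{j-1})\big)\Big),\quad u=\lambda_l,\quad s_0=\tau_{l-1},\quad T=\tau_l,\quad p=[ns_0],$$
and, with $\theta_n=u/(\sigma\sqrt n)$,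
$$e_j=e^{i\theta_n(S_j-S_p)}\ (j\ge p),\qquad A_j=E[F_ne_j],\qquad a_n(t)=A_{[nt]}\ (s_0\le t\le T).$$
Then $a_n(T)$ is the left side of (9), and $a_n(s_0)=EF_n$ converges by the induction hypothesis. So it suffices to show $a_n(T)-e^{-u^2(T-s_0)/2}a_n(s_0)\to0$. By Lemma 2 with $c=u^2/2$, it is enough to prove
$$\Delta_n:=\sup_{s_0\le t\le T}\Big|a_n(t)-a_n(s_0)+\frac{u^2}2\int_{s_0}^ta_n(s)\,ds\Big|\to0 . \tag{10}$$

**Step 1: expand over one block.** Fix $m\ge1$, $t\in[s_0,T]$, and let $q=[nt]$. For $p\le j<q$ we have $e_{j+m}=e_je^{i\theta_nU_j}$, and (2) gives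
$$A_{j+m}-A_j=i\theta_nE[F_ne_jU_j]-\frac{\theta_n^2}2E[F_ne_jU_j^2]+\varepsilon_j,\qquad|\varepsilon_j|\le\frac{\kappa_n}n, \tag{11}$$
where, since $U_j$ has the law of $S_m$, we may take $\kappa_n=nE\min(x_n^2,|x_n|^3)$ with $x_n=\theta_nS_m$. Here $\kappa_n=\frac{u^2}{\sigma^2}E[S_m^2\min(1,|x_n|)]\to0$ by dominated convergence.

Now sum (11) over all $j$ with $p\le j<q$ and divide by $m$. We slide the block by one unit at a time instead of using disjoint blocks, so that Step 5 needs only ergodicity of the shift and not of its $m$-th power. (The power can fail to be ergodic: the swap of two points is ergodic for the uniform law, its square is the identity.)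

**Step 2: the left side telescopes.** We have
$$\frac1m\sum_{j=p}^{q-1}(A_{j+m}-A_j)=\frac1m\sum_{i<m}(A_{q+i}-A_{p+i}).$$
Since $|A_{q+i}-A_q|\le E|e_{q+i}-e_q|\le|\theta_n|E|S_i|$, and the same with $p$, this differs from $A_q-A_p=a_n(t)-a_n(s_0)$ by at most $\frac2m\sum_{i<m}|\theta_n|E|S_i|$. The bound tends to $0$ and does not depend on $t$.

**Step 3: the first-order terms cost $R_m/m$.** $F_ne_j$ is $\exp(i\cdot\text{a real linear form})$ in $S_{[n\tau_1]},\dots,S_{[n\tau_{l-1}]},S_j$, and all these indices are at most $j$, because $j\ge p=[n\tau_{l-1}]$. Each increment carries its $\lambda_i/(\sigma\sqrt n)$ with two endpoints, so the absolute values of the coefficients add up to at most $C/(\sigma\sqrt n)$ with $C=2\sum_{i\le l}|\lambda_i|$. As $|e^{ix}-e^{iy}|\le|x-y|$, these are Lipschitz constants. Lemma 3 and (7) give $|E[F_ne_jU_j]|\le CR_m/(\sigma\sqrt n)$. There are at most $nT$ indices, so the total contribution is at most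
$$\frac1m\cdot nT\cdot\frac{|u|}{\sigma\sqrt n}\cdot\frac{CR_m}{\sigma\sqrt n}=\frac{|u|CT}{\sigma^2}\cdot\frac{R_m}m .$$

**Step 4: the remainders vanish.** They contribute at most $\frac1m\,nT\,\frac{\kappa_n}n=T\kappa_n/m\to0$.

**Step 5: the second-order terms give the integral.** Apply Lemma 1 with $X_j=U_j^2$, $\Phi_{n,j}=F_ne_j$, $b=1$, $p_n=p$. The hypothesis holds since $|F_n(e_j-e_{j'})|\le\min(2,|\theta_n||S_j-S_{j'}|)$. By ergodicity $\bar X=v_m$. So, uniformly in $t$,
$$-\frac1m\cdot\frac{\theta_n^2}2\sum_{j=p}^{q-1}E[F_ne_jU_j^2]=-\frac{u^2}2\cdot\frac{v_m}{m\sigma^2}\cdot\frac1n\sum_{j=p}^{q-1}A_j+o(1).$$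
By (6), $\big|\frac{v_m}{m\sigma^2}-1\big|=\frac{2R_m}{m\sigma^2}$, and $\frac1n\sum_{j=p}^{q-1}|A_j|\le T$. So replacing $\frac{v_m}{m\sigma^2}$ by $1$ costs at most $\frac{u^2T}{\sigma^2}\cdot\frac{R_m}m$. Since $a_n=A_j$ on $[j/n,(j+1)/n)$ and $|A_j|\le1$, we have $\big|\frac1n\sum_{j=p}^{q-1}A_j-\int_{s_0}^ta_n(s)\,ds\big|\le\frac2n$.

**Step 6: conclude.** Steps 2–5 together give, for every $m$,
$$\limsup_{n\to\infty}\Delta_n\le\Big(\frac{|u|CT}{\sigma^2}+\frac{u^2T}{\sigma^2}\Big)\frac{R_m}m .$$
The left side does not depend on $m$. Let $m\to\infty$: (10) follows, and with it (9).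

So the finite-dimensional distributions of $W_n$ converge to those of the Wiener process. With $l=1$, $\tau_1=1$: $S_n/(\sigma\sqrt n)\to Z$ in distribution.

## 6. A maximal inequality and tightness

To pass to convergence in $D[0,T]$ we need to control maxima. Doob's argument for the first passage over a level uses only that the indicator of "the level has been reached" is a nondecreasing function of the path, so it survives here.

**Lemma 4.** Let $S$ be a demimartingale, $x>0$, $M_n=\max_{1\le k\le n}S_k$. Then $xP(M_n\ge x)\le E(S_n;M_n\ge x)$, and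
$$P(M_n\ge x)\le\frac2xE(S_n;S_n\ge x/2).$$
The same holds for $-S$.

*Proof.* Let $I_0=0$ and $I_k=1\{\max_{1\le i\le k}S_i\ge x\}$, a nondecreasing function of $S_1,\dots,S_k$. The difference $I_k-I_{k-1}$ is $1$ at the first passage, where $S_k\ge x$, and $0$ otherwise. Summing by parts,
$$xI_n\le\sum_{k=1}^nS_k(I_k-I_{k-1})=S_nI_n-\sum_{k=1}^{n-1}Y_{k+1}I_k .$$
Take expectations; by (3), $E(Y_{k+1}I_k)\ge0$. This is the first claim. For the second, split according to whether $S_n\ge x/2$:
$$E(S_n;M_n\ge x)\le E(S_n;S_n\ge x/2)+\frac x2P(M_n\ge x),$$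
insert this in the first claim and solve for $P(M_n\ge x)$. Finally, $-S$ is a demimartingale: if $f$ is nondecreasing, so is $g(x)=-f(-x)$, and $E(-Y_{j+1}f(-S_1,\dots,-S_j))=E(Y_{j+1}g(S_1,\dots,S_j))\ge0$. $\square$

We recall a fact on uniform integrability: if $\xi_n\ge0$, $\xi_n\to\xi$ in distribution and $E\xi_n\to E\xi<\infty$, then $(\xi_n)$ is uniformly integrable. For a function $x$ on $[0,T]$ let $w(x,\delta)=\sup\{|x(s)-x(t)|:s,t\in[0,T],|s-t|\le\delta\}$. The next lemma is stated for a general limit $\zeta$, because we use it again in Section 7.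

**Lemma 5.** Let $S$ be an $L_2$ demimartingale with strictly stationary differences, (4) valid and $\sigma^2>0$. Suppose $\zeta_n=S_n/(\sigma\sqrt n)$ converges in distribution to a symmetric $\zeta$ with $E\zeta^2=1$ and no atoms except possibly at $0$. Then for all $T,\varepsilon>0$
$$\lim_{\delta\to0}\limsup_{n\to\infty}P(w(W_n,\delta)\ge3\varepsilon)=0,$$
and $(W_n)$ is tight in $D[0,T]$ with all limit points supported on continuous functions.

*Proof.* **A bound for maxima.** By (6), $E\zeta_n^2=v_n/(n\sigma^2)\to1=E\zeta^2$, so $(\zeta_n^2)$, and hence $(\zeta_n)$, is uniformly integrable. Apply Lemma 4 to $S$ and $-S$ with $x=\lambda\sigma\sqrt N$, $\lambda>0$. Since $\lambda/2$ and $-\lambda/2$ are not atoms of $\zeta$, the truncated expectations converge, and by symmetry of $\zeta$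
$$\limsup_{N\to\infty}P\Big(\max_{k\le N}|S_k|\ge\lambda\sigma\sqrt N\Big)\le\beta(\lambda):=\frac4\lambda E(\zeta;\zeta\ge\lambda/2). \tag{12}$$
Moreover $\lambda^2\beta(\lambda)=4\lambda E(\zeta;\zeta\ge\lambda/2)\le8E(\zeta^2;\zeta\ge\lambda/2)\to0$ as $\lambda\to\infty$.

**From maxima to the modulus.** Let $\delta\in(0,1)$ and cover $[0,T]$ by at most $T/\delta+1$ intervals $[i\delta,(i+1)\delta]$. Two points at distance at most $\delta$ lie in the same or in adjacent intervals, so $w(W_n,\delta)\le3\max_i\sup_s|W_n(s)-W_n(i\delta)|$, with $s$ ranging over the $i$-th interval. For such $s$, $[ns]-[ni\delta]\le N:=[n\delta]+1$, and by stationarity $(S_{[ni\delta]+k}-S_{[ni\delta]})_{k\le N}$ has the law of $(S_k)_{k\le N}$. For large $n$, $N\le2n\delta$, so $\varepsilon\sqrt n\ge\lambda\sqrt N$ with $\lambda=\varepsilon/\sqrt{2\delta}$. Therefore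
$$P(w(W_n,\delta)\ge3\varepsilon)\le\Big(\frac T\delta+1\Big)P\Big(\max_{k\le N}|S_k|\ge\varepsilon\sigma\sqrt n\Big)\le\Big(\frac T\delta+1\Big)P\Big(\max_{k\le N}|S_k|\ge\lambda\sigma\sqrt N\Big).$$
Let $n\to\infty$ and use (12): the upper limit is at most $(T/\delta+1)\beta(\lambda)$. As $1/\delta=2\lambda^2/\varepsilon^2$, this tends to $0$ when $\delta\to0$.

**Tightness.** Since $W_n(0)=0$, Theorem 15.5 of Billingsley, *Convergence of Probability Measures* (1968), gives the last assertion. $\square$

*End of the proof of Theorem 1.* By Section 5, Lemma 5 applies with $\zeta=Z$, so $(W_n)$ is tight in $D[0,T]$ with limit points on continuous functions. By (9), every limit point has the finite-dimensional distributions of the Wiener process. Hence $W_n$ converges to the Wiener process in $D[0,T]$. Since $T$ is arbitrary and the limit is continuous, convergence in $D[0,\infty)$ follows (Billingsley, 2nd ed., 1999, Theorem 16.7). $\blacksquare$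

## 7. A random variance when ergodicity is dropped

Take $Y_k=\sqrt V\epsilon_k$ as in Section 1, with $EV=1$. Then $E(Y_{k+1}\mid Y_1,\dots,Y_k)=0$, since $\epsilon_{k+1}$ is centered and independent of $(V,\epsilon_1,\dots,\epsilon_k)$. So $S$ is a demimartingale by Example 1, and $\sigma^2=1$. But $n^{-1/2}S_n$ converges to $\sqrt V Z$ with $Z$ independent of $V$, which is not normal unless $V$ is constant. So ergodicity cannot simply be dropped from Theorem 1. The next theorem says that a random factor like $\sqrt V$ is the only thing that can happen.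

The convergence in it is stronger than convergence in distribution: $W_n\to W$ **stably** means $E[Gh(W_n)]\to E[Gh(W)]$ for all bounded $\sigma(Y)$-measurable $G$ and bounded continuous $h$, where $W$ lives on an extension of the probability space. To see the difference, let $\xi$ be symmetric and not a.s. zero, and $\xi_n=(-1)^n\xi$. All $\xi_n$ have the same law, so they converge in distribution. But with $G=\arctan\xi$ and $h=\arctan$, $E[Gh(\xi_n)]=(-1)^nE[\arctan^2\xi]$ does not converge, so they do not converge stably (with respect to $\sigma(\xi)$).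

Let $\eta_m=\frac1mE(S_m^2\mid\mathcal I)$.

**Theorem 2.** Let $S$ be an $L_2$ demimartingale with strictly stationary differences, not a.s. zero.

(a) (4) holds if and only if $\sup_n\operatorname{Var}(S_n)/n<\infty$. In that case $\sigma^2\ge\operatorname{Var}Y_1>0$ automatically.

Assume (4) from now on.

(b) $\eta_m$ converges in $L^1$ to some $\eta\ge0$, with $E\eta=\sigma^2$ and $\|\eta_m-\eta\|_1\le4R_m/m$.

(c) $W_n\to\sigma^{-1}\sqrt\eta\,B$ stably in $D[0,T]$ for every $T$, where $B$ is a standard Wiener process independent of $(Y_k)$.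

(d) $n^{-1/2}S_n\to\sigma Z$ in distribution $\iff$ $W_n\to B$ in distribution $\iff$ $\eta=\sigma^2$ a.s. Ergodicity is sufficient but not necessary. The possible limit laws of $W_n$ are exactly the laws of $\sqrt V\,B$ with $V\ge0$, $EV=1$, $V$ independent of $B$.

### 7.1. Bounded variance growth

*Proof of (a).* As in Section 4, $EY_k=0$ and $r(k)\ge0$ for $k\ge1$; neither used (4). By monotone convergence,
$$\frac{v_n}n=r(0)+2\sum_{k\ge1}\Big(1-\frac kn\Big)^+r(k)\ \uparrow\ r(0)+2\sum_{k\ge1}r(k).$$
So the supremum is finite exactly when the series converges, and then $\sigma^2\ge r(0)=\operatorname{Var}Y_1$. If $r(0)=0$ then all $Y_k$ vanish a.s., which is excluded. $\square$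

### 7.2. Approximating test variables

Lemma 3 handles Lipschitz functions of finitely many $S_i$. To test against a general $G$ we use:

**(A)** Any bounded real $\sigma(Y)$-measurable $G$ is an $L^1$-limit of bounded Lipschitz functions $G'$ of finitely many $S_1,\dots,S_d$ with $|G'|\le\|G\|_\infty$.

Indeed $E(G\mid S_1,\dots,S_d)\to G$ in $L^1$ as $d\to\infty$, by martingale convergence. For fixed $d$, compactly supported Lipschitz functions are dense in $L^1$ of the law of $(S_1,\dots,S_d)$ on $\mathbb R^d$. Truncation at $\pm\|G\|_\infty$ keeps the Lipschitz property and does not increase the distance.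

### 7.3. Convergence of the conditional variances

*Proof of (b).* **Step 1: covariances weighted by an invariant $G$.** Let $G$ be real and $\mathcal I$-measurable with $|G|\le1$, and $h\ge0$ an integer. We claim
$$|E[GU_hS_h]|\le2R_m . \tag{13}$$
The difficulty is that $G$ is not a Lipschitz function of $S_1,\dots,S_h$. But $G$ is unchanged by the shift, so we move the block far to the right, where an approximation $G'$ of $G$ lies in the past. By invariance, $E[GU_hS_h]=E[GU_{N+h}S'^N]$ with $S'^N=S_{N+h}-S_N$. Let $\chi_c(x)=\max(-c,\min(x,c))$, and let $G'$ be as in (A), with Lipschitz constant $M$ in each of $S_1,\dots,S_d$. Take $N\ge d$ and split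
$$GU_{N+h}S'^N=GU_{N+h}\big(S'^N-\chi_c(S'^N)\big)+(G-G')U_{N+h}\chi_c(S'^N)+G'U_{N+h}\chi_c(S'^N).$$

- Since $|x-\chi_c(x)|\le|x|1\{|x|>c\}$, stationarity bounds the expectation of the first term by $E(|U_h||S_h|;|S_h|>c)$.
- Since $|G-G'|\le2$, the second is bounded, for every $b>0$, by $c\big(b\|G-G'\|_1+2E(|U_h|;|U_h|>b)\big)$.
- $G'\chi_c(S'^N)$ has Lipschitz constants $1,1$ in $S_{N+h},S_N$ and $cM$ in each of $S_1,\dots,S_d$ (constants add if indices coincide), and all indices are at most $N+h$. By Lemma 3 and (7), the third is at most $2R_m+cM\sum_{a\le d}E(U_{N+h}S_a)$. This sum consists of at most $d\cdot md$ covariances $r(k)$ with $k\ge N-d$, so it tends to $0$ as $N\to\infty$, because $r(k)\to0$.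

Let $N\to\infty$, then $\|G-G'\|_1\to0$, then $b\to\infty$, then $c\to\infty$. The first two bounds disappear and (13) follows.

**Step 2: compare block lengths.** Write $S_{km}=\sum_{i=1}^kU_{(i-1)m}$ and expand the square:
$$E[GS_{km}^2]=\sum_{i=1}^kE[GU_{(i-1)m}^2]+2\sum_{i=1}^kE[GU_{(i-1)m}S_{(i-1)m}].$$
By invariance of $G$ the first sum is $kE[GS_m^2]$. By (13) the second term is at most $4kR_m$ in absolute value. Dividing by $km$, $|E[G(\eta_{km}-\eta_m)]|\le4R_m/m$. Choosing $G$ as the sign of $\eta_{km}-\eta_m$ gives $\|\eta_{km}-\eta_m\|_1\le4R_m/m$.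

**Step 3: the limit.** Comparing both with $\eta_{mm'}$, $\|\eta_m-\eta_{m'}\|_1\le4R_m/m+4R_{m'}/m'$. Thus $(\eta_m)$ is Cauchy in $L^1$. Call the limit $\eta\ge0$. Letting $m'\to\infty$ gives $\|\eta_m-\eta\|_1\le4R_m/m$, and $E\eta=\lim v_m/m=\sigma^2$ by (6). $\square$

### 7.4. Stable convergence

*Proof of (c).* Keep the notation $F_n,u,s_0,T,p,\theta_n,e_j,C$ of Section 5. For $G\in L^1(\sigma(Y))$ let $a_n(t;G)=E[GF_ne_{[nt]}]$, so $|a_n(t;G)|\le\|G\|_1$. For bounded $G$ define
$$\Delta_n(G)=\sup_{s_0\le t\le T}\Big|a_n(t;G)-a_n(s_0;G)+\frac{u^2}{2\sigma^2}\int_{s_0}^ta_n(s;G\eta)\,ds\Big| . \tag{14}$$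

**Step 1: reduction to Lipschitz $G$.** We want $\Delta_n(G)\to0$ for every bounded real $G$. We have
$$|\Delta_n(G)-\Delta_n(G')|\le2\|G-G'\|_1+\frac{u^2T}{2\sigma^2}\|(G-G')\eta\|_1 .$$
If $G'\to G$ in $L^1$ with a common bound, the right side tends to $0$: for the last term use dominated convergence along a.s. convergent subsequences. By (A) we may assume that $G$ is a Lipschitz function of $S_1,\dots,S_d$, with constant $M$ per coordinate, and $|G|\le b$.

**Step 2: the block expansion with weight $G$.** For fixed $m$ and $p\le j<q=[nt]$,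
$$E[GF_ne_{j+m}]-E[GF_ne_j]=i\theta_nE[GF_ne_jU_j]-\frac{\theta_n^2}2E[GF_ne_jU_j^2]+\varepsilon_j,\qquad|\varepsilon_j|\le b\kappa_n/n .$$
Sum over $p\le j<q$ and divide by $m$. The four kinds of terms behave as follows, uniformly in $t$.

*Left side.* As in Section 5 it equals $a_n(t;G)-a_n(s_0;G)$ up to $\frac{2b}m\sum_{i<m}|\theta_n|E|S_i|\to0$.

*Remainders.* They contribute at most $bT\kappa_n/m\to0$.

*First-order terms.* For $j\ge d$ all variables in $GF_ne_j$ have index at most $j$. Its Lipschitz constants are $b$ times those of $F_ne_j$, plus $M$ for each of $S_1,\dots,S_d$. Lemma 3 and (7) give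
$$|E[GF_ne_jU_j]|\le\frac{bCR_m}{\sigma\sqrt n}+M\sum_{i\le d}E(U_jS_i).$$
The first part contributes at most $\frac{b|u|CT}{\sigma^2}\cdot\frac{R_m}m$. For the second part write $E(U_jS_i)=\sum_{s\le i}\sum_{k=1}^{m}r(j+k-s)$. For fixed $i,s,k$ the sum over $j\ge d$ is at most $\sum_{k'\ge1}r(k')$. Hence
$$\sum_{j\ge d}\sum_{i\le d}E(U_jS_i)\le d\cdot md\sum_{k\ge1}r(k)<\infty .$$
Multiplied by $M|u|/(m\sigma\sqrt n)$ this tends to $0$. The at most $d$ indices $j<d$ contribute at most $d\,b\,|u|E|S_m|/(m\sigma\sqrt n)\to0$.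

*Second-order terms.* Lemma 1 with $\Phi_{n,j}=GF_ne_j$ and $\bar X=E(S_m^2\mid\mathcal I)=m\eta_m$ turns them into
$$-\frac{u^2}{2\sigma^2}\cdot\frac1n\sum_{j=p}^{q-1}E[GF_ne_j\eta_m]+o(1)=-\frac{u^2}{2\sigma^2}\int_{s_0}^ta_n(s;G\eta_m)\,ds+o(1),$$
the Riemann sum error being at most $2\|G\eta_m\|_1/n$ before the factor. Replacing $\eta_m$ by $\eta$ costs at most $\frac{u^2Tb}{2\sigma^2}\|\eta_m-\eta\|_1\le\frac{2u^2Tb}{\sigma^2}\cdot\frac{R_m}m$.

Altogether $\limsup_n\Delta_n(G)\le\big(\frac{b|u|CT}{\sigma^2}+\frac{2u^2Tb}{\sigma^2}\big)\frac{R_m}m$ for every $m$. Let $m\to\infty$: $\Delta_n(G)\to0$.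

**Step 3: solve the equation by freezing $\eta$.** In (14) the integral contains $G\eta$ and not a constant multiple of $G$, so Lemma 2 does not apply directly. We cut the space into pieces on which $\eta$ is nearly constant. Let $|G|\le b$ be real, $\varepsilon,K>0$ with $K/\varepsilon\in\mathbb N$, and for $0\le i<K/\varepsilon$ put
$$\Lambda_i=\{i\varepsilon\le\eta<(i+1)\varepsilon\},\qquad G_i=G1_{\Lambda_i},\qquad c_i=\frac{u^2i\varepsilon}{2\sigma^2}.$$
Then $|a_n(s;G_i\eta)-i\varepsilon\,a_n(s;G_i)|\le\varepsilon bP(\Lambda_i)$, so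
$$\sup_{s_0\le t\le T}\Big|a_n(t;G_i)-a_n(s_0;G_i)+c_i\int_{s_0}^ta_n(s;G_i)\,ds\Big|\le\Delta_n(G_i)+\frac{u^2T}{2\sigma^2}\varepsilon bP(\Lambda_i).$$
Lemma 2 gives
$$\big|a_n(T;G_i)-e^{-c_i(T-s_0)}a_n(s_0;G_i)\big|\le2\Delta_n(G_i)+\frac{u^2T}{\sigma^2}\varepsilon bP(\Lambda_i).$$
On $\Lambda_i$, $|e^{-c_i(T-s_0)}-e^{-u^2\eta(T-s_0)/(2\sigma^2)}|\le u^2T\varepsilon/(2\sigma^2)$, and $a_n(s_0;G_i)=E[G_iF_n]$. Summing over the finitely many $i$, and noting that $\{\eta\ge K\}$ contributes at most $2bP(\eta\ge K)$,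
$$\Big|E[GF_ne_{[nT]}]-E\big[Ge^{-u^2\eta(T-s_0)/(2\sigma^2)}F_n\big]\Big|\le2\sum_i\Delta_n(G_i)+\frac{3u^2T\varepsilon b}{2\sigma^2}+2bP(\eta\ge K).$$
Let $n\to\infty$ (Step 2, applied to each $G_i$), then $\varepsilon\to0$, then $K\to\infty$: the left side tends to $0$.

**Step 4: induction.** The factor $Ge^{-u^2\eta(T-s_0)/(2\sigma^2)}$ is again bounded, real and $\sigma(Y)$-measurable. So induction on $l$, with all bounded real $G$ at once and trivial case $l=0$, gives
$$E\Big[G\exp\Big(i\sum_{j\le l}\lambda_j\big(W_n(\tau_j)-W_n(\tau_{j-1})\big)\Big)\Big]\to E\Big[G\exp\Big(-\frac\eta{2\sigma^2}\sum_{j\le l}\lambda_j^2(\tau_j-\tau_{j-1})\Big)\Big]. \tag{15}$$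
The right side is the corresponding expression for $\sigma^{-1}\sqrt\eta\,B$, with $B$ independent of $(Y_k)$.

**Step 5: tightness.** With $G=1$, $l=1$, (15) says $\zeta_n\to\zeta:=\sigma^{-1}\sqrt\eta\,Z$ in distribution, with $Z$ independent of $\eta$. This $\zeta$ is symmetric, has no atoms off $0$ (given $\eta$ it is normal or zero), and $E\zeta^2=E\eta/\sigma^2=1$. Lemma 5 shows that $(W_n)$ is tight in $D[0,T]$ with continuous limit points. Its modulus estimate holds also under $G\,dP$, for bounded $G\ge0$ with $EG=1$, because probabilities under $G\,dP$ are at most $\|G\|_\infty$ times those under $P$. So tightness with continuous limit points holds under $G\,dP$, and by (15) $W_n$ converges in distribution under $G\,dP$ to the law of $\sigma^{-1}\sqrt\eta\,B$ under $G\,dP$. That is, $E[Gh(W_n)]\to E[Gh(\sigma^{-1}\sqrt\eta B)]$ for such $G$ and bounded continuous $h$. By scaling and linearity ($G=G^+-G^-$) this holds for all bounded $G$, which is (c). $\square$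

### 7.5. Which limits occur

*Proof of (d).* If $n^{-1/2}S_n\to\sigma Z$, then by (15) with $G=1$, $l=1$, $\tau_1=1$, $\lambda_1=\sigma u$, we get $Ee^{-u^2\eta/2}=e^{-u^2\sigma^2/2}$ for all $u$. By uniqueness of Laplace transforms $\eta=\sigma^2$ a.s. If $\eta=\sigma^2$ a.s., then $W_n\to B$ by (c). If $W_n\to B$, then $W_n(1)=S_n/(\sigma\sqrt n)\to Z$, since $B$ is continuous. This closes the circle. If the sequence is ergodic, $\mathcal I$ is trivial, so $\eta=E\eta=\sigma^2$: ergodicity is sufficient.

*Ergodicity is not necessary.* Let $Y$ be, with probability $\frac12$ each, a sequence of i.i.d. signs or a sequence of i.i.d. $N(0,1)$ variables. Conditionally on the component, $Y_{k+1}$ is centered and independent of the past, so this is a stationary martingale difference sequence, and $S$ is a demimartingale by Example 1. It is not ergodic: the limiting frequency of $\{|Y_k|=1\}$ is an invariant variable, equal to $1$ or $0$ with probability $\frac12$ each. We have $r(k)=0$ for $k\ge1$ and $\sigma^2=1$. In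 each component $W_n$ converges to the Wiener process by Donsker's theorem, so $W_n\to B$, and $\eta=1=\sigma^2$ by the equivalence just shown.

*The limit laws.* By (b) and (c) every limit is $\sqrt V\,B$ with $V=\eta/\sigma^2$, $EV=1$, $V$ independent of $B$. Conversely, given $V\ge0$ with $EV=1$, take $Y_k=\sqrt V\epsilon_k$ as at the start of this section. This is a stationary $L_2$ martingale difference sequence, not a.s. zero, with $r(k)=0$ for $k\ge1$ and $\sigma^2=EV=1$. Conditionally on $V$, Donsker's theorem gives $W_n\to\sqrt V\,B$. $\blacksquare$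

## 8. The reversed inequality

Sections 4 and 5 used the sign in (3) only to bound $|E[U_jf]|$ by sums of covariances of one sign. So they work with the opposite sign too. The maximal inequality of Section 6 does use the sign, and the statement below is about finite-dimensional distributions.

**Theorem 3.** Let $S_j\in L_2$, $S_0=0$, have strictly stationary ergodic differences with $E[(S_{j+1}-S_j)f(S_1,\dots,S_j)]\le0$ for all nondecreasing $f$ and $j\ge1$ such that the expectation is defined. Then (4) holds automatically. If $\sigma^2>0$, the finite-dimensional distributions of $W_n$ converge to those of the standard Wiener process.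

*Proof.* **Step 1: (4) holds.** Taking $f\equiv\pm1$ and using stationarity, $EY_k=0$. Taking $f(x)=x_1$, $r(k)\le0$ for $k\ge1$. Then
$$0\le\frac{v_n}n=r(0)-2\sum_{k<n}\Big(1-\frac kn\Big)|r(k)|,$$
and monotone convergence gives $\sum_{k\ge1}|r(k)|\le r(0)/2<\infty$.

**Step 2: the three tools.** Put $R_m=\sum_{k\ge1}\min(k,m)|r(k)|$. Again $R_m/m\to0$ by dominated convergence. The computation of (6) now gives $v_m=m\sigma^2+2R_m$, so $\big|\frac{v_m}{m\sigma^2}-1\big|=\frac{2R_m}{m\sigma^2}$ as before. In (7) all covariances are $\le0$, and the same counting gives $|E(U_jS_q)|\le|E(U_jS_j)|\le R_m$ for $0\le q\le j$. In Lemma 3, for real $f$ the functions $\sum_ic_ix_i\pm f$ are nondecreasing, so now $E[U_j(\sum_ic_iS_{q_i}\pm f)]\le0$, that is, $\pm E[U_jf]\le-\sum_ic_iE(U_jS_{q_i})$. Hence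
$$|E[U_jf]|\le\sum_ic_i|E(U_jS_{q_i})| ,$$
and complex $f$ is reduced to real $f$ as before; for $j=0$ both sides are $0$.

**Step 3: the block expansion.** Section 5 uses stationarity and ergodicity (through Lemma 1 and the law of $U_j$), Lemma 2, and these facts: $|E[F_ne_jU_j]|\le CR_m/(\sigma\sqrt n)$, $\big|\frac{v_m}{m\sigma^2}-1\big|=\frac{2R_m}{m\sigma^2}$ and $R_m/m\to0$. All of them are available, so $\limsup_n\Delta_n\le\big(\frac{|u|CT}{\sigma^2}+\frac{u^2T}{\sigma^2}\big)\frac{R_m}m$ for every $m$, and (9) follows by the same induction. $\blacksquare$
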